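# A maximal incomparable family inside a compact null set

## Two theorems on Hausdorff gauges and maximal incomparable families

We identify subsets of $\omega$ with points of $2^\omega$, and we write MIF for "maximal incomparable family". All terms in the two statements are defined right after them.

**Theorem 1 (ZFC).** For every gauge $h$ there are a compact set $C\subseteq 2^\omega$ with $\mathcal H^h(C)=0$ and Lebesgue measure $0$, and a MIF $\mathcal A'\subseteq C$. In particular (take $h(t)=t$) there is a MIF that is both null and nowhere dense.

**Theorem 2.** The statement "there is a MIF $\mathcal A$ with $\mathcal H^h(\mathcal A)=0$ for all gauges $h$ simultaneously" (equivalently, "there is a MIF of strong measure zero") is independent of ZFC. It holds under CH and fails under Borel's Conjecture.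

Here is what the words mean. Two sets $a,b\subseteq\omega$ are **incomparable** if both $a\setminus b$ and $b\setminus a$ are infinite. A family $\mathcal A$ of infinite subsets of $\omega$ with more than one element is an **incomparable family** if every two distinct elements of it are incomparable. It is a **MIF** if it is incomparable and is not properly contained in any other incomparable family of infinite subsets of $\omega$.

The space $2^\omega$ carries the product topology and the product (Lebesgue) measure. We use the metric
$$d(x,y)=2^{-\min\{n:\,x(n)\ne y(n)\}}\qquad(x\neq y),$$
so the cylinder of all points extending a given string of length $\ell$ has diameter $2^{-\ell}$, and its measure is $2^{-\ell}$ too. Conversely, if a set has diameter $2^{-\ell}$, then its points agree on the first $\ell$ coordinates, so it lies in one cylinder of measure $2^{-\ell}$.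

A **gauge** is a nondecreasing function $h:[0,\infty)\to[0,\infty)$ with $h(0)=0$ and $\lim_{t\to0^+}h(t)=0$. Its Hausdorff measure is
$$\mathcal H^h(X)=\lim_{\delta\to 0}\ \inf\Big\{\sum_i h(\operatorname{diam}U_i): X\subseteq\bigcup_i U_i,\ \operatorname{diam}U_i\le\delta\Big\},$$
where the infimum is over countable covers. The slower $h$ tends to $0$, the stronger the condition $\mathcal H^h(X)=0$. Two examples. If $h(t)=t$, then $\mathcal H^h(X)=0$ implies that $X$ is Lebesgue null, because a cover of $X$ with $\sum_i\operatorname{diam}U_i$ small lies in a union of cylinders (and points) of the same small total measure. If $h(t)=1/(1+\log_2(1/t))$ for $0<t\le1$, $h(0)=0$ and $h(t)=1$ for $t>1$, then for each $s>0$ we have $t^s\le h(t)$ for all small $t$. So $\mathcal H^h(X)=0$ forces $\mathcal H^{t^s}(X)=0$ for all $s>0$ at once.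

The theorem answers Question 2.6 of "Topological properties of incomparable families". That question asks whether ZFC proves that there is a meager and null MIF, and whether it proves that there is a nowhere dense one. As recorded with the question, meager and null MIFs exist if $\mathfrak r=\mathfrak c$, and also if there is a completely separable MAD family, in particular if $\mathfrak c<\aleph_\omega$. We use none of this. Theorem 1 answers both parts "yes" with one family: a closed null set has empty interior, since nonempty open sets have positive measure. So $C$ is nowhere dense, and so is every subset of $C$; nowhere dense sets are meager.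

Mind the order of quantifiers. In Theorem 1 the gauge comes first and the family may depend on it. Theorem 2 says that ZFC does not let us exchange the two.

## Finite, countable and almost disjoint families are never maximal

Write $a\subseteq^* b$ if $a\setminus b$ is finite, and $a=^*b$ if $a\subseteq^*b$ and $b\subseteq^*a$. Incomparable means: neither $a\subseteq^*b$ nor $b\subseteq^*a$. Three consequences will be used all the time.

* Incomparability does not change if $a$ or $b$ is changed on a finite set.
* No set is incomparable with itself, so a set that is incomparable with every element of $\mathcal A$ is not in $\mathcal A$. Hence an incomparable family $\mathcal A$ is a MIF exactly when no infinite $y\subseteq\omega$ is incomparable with every element of $\mathcal A$.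
* Two infinite sets with finite intersection are incomparable.

The evens and the odds form an incomparable family. It is not maximal: the multiples of $3$ are incomparable with both. This is a general fact about small families.

**Proposition 3.** Every MIF is uncountable.

**Proof.** Let $\mathcal A$ be a countable incomparable family. Each $a\in\mathcal A$ is infinite, and it is co-infinite, since there is some $b\in\mathcal A$ with $b\ne a$ and $b\setminus a$ is infinite. List the countably many infinite sets $a$ and $\omega\setminus a$ ($a\in\mathcal A$) as $e_0,e_1,\dots$, each one repeated infinitely often. Choose $u_0<v_0<u_1<v_1<\cdots$ with $u_i,v_i\in e_i$, and let $x=\{u_i:i<\omega\}$. Each set $e$ on the list contains infinitely many $u_i$ and infinitely many $v_i$, so $e\cap x$ and $e\setminus x$ are both infinite. With $e=a$ we get that $a\setminus x$ is infinite. With $e=\omega\setminus a$ we get that $x\setminus a$ is infinite. So $x$ is incomparable with every element of $\mathcal A$, and $\mathcal A$ is not maximal. $\square$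

Almost disjoint families (infinite sets with pairwise finite intersections) are the incomparable families one meets first. They are never maximal either, even if they are maximal as almost disjoint families. Let $\mathcal A$ be almost disjoint with distinct elements $a_0,a_1$. Split each $a_i$ into two infinite halves, and let $x$ be the union of one half of $a_0$ and one half of $a_1$. If $b\in\mathcal A\setminus\{a_0,a_1\}$, then $x\cap b$ is finite, so $x$ and $b$ are incomparable. Also $x\setminus a_0$ contains half of $a_1$ up to a finite set, and $a_0\setminus x$ contains the other half of $a_0$ up to a finite set. So $x$ and $a_0$ are incomparable, and by symmetry so are $x$ and $a_1$. An almost disjoint family will do an important job in the proof below, but it can never be the whole MIF.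

By Zorn's Lemma MIFs exist: the union of a chain of incomparable families is incomparable, because any two elements of the union lie in one member of the chain. What Zorn's Lemma does not tell us is how large the MIF is topologically.

## Zorn's Lemma inside a null set, and a set it leaves out

The sensible first attempt: fix a closed null set $C$, closed under subsets, such that every infinite set contains an infinite element of $C$, and use Zorn's Lemma inside $C$. For instance let
$$D=\{x\subseteq\omega: x\text{ contains at most one of }2n,\,2n+1,\text{ for every }n\}.$$
It is closed, it is null (for each $k$ its measure is at most $(3/4)^k$), it is closed under subsets, and every infinite set can be thinned out to an infinite element of $D$. Let $\mathcal A$ be maximal among incomparable families of infinite sets contained in $D$. Is it a MIF?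

Take an infinite $y\notin D$ and an infinite $s\subseteq y$ with $s\in D$. By maximality of $\mathcal A$ inside $D$, either $s\in\mathcal A$ or $s$ is comparable modulo finite with some $a\in\mathcal A$.

* If $s\in\mathcal A$, then $s\subseteq y$, and $y$ is not incomparable with $s$. Good.
* If $a\subseteq^*s$, then $a\subseteq^* y$. Good.
* If $s\subseteq^* a$, we learn nothing about $y$ and $a$.

The third case is the exact place where the attempt stops, and it can really occur.

**Example 4.** Let $y=\{4k,4k+1:k<\omega\}$. There is an $\mathcal A$, maximal among incomparable families of infinite sets contained in $D$, such that $y$ is incomparable with every element of $\mathcal A$.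

Call $t\subseteq y$ a full selector if it contains exactly one of $4k,4k+1$ for every $k$. If two full selectors $t,t'$ differ at infinitely many pairs, then $t\setminus t'$ and $t'\setminus t$ are both infinite; otherwise $t=^*t'$. Choose a set $T$ of full selectors with one member in each class of $=^*$, and put
$$a_t=t\cup\{4k+2:k<\omega\}\qquad(t\in T).$$
Each $a_t$ is in $D$, and $\mathcal A_0=\{a_t:t\in T\}$ is an incomparable family. By Zorn's Lemma extend $\mathcal A_0$ to a family $\mathcal A$ that is maximal among incomparable families of infinite sets contained in $D$. Let $a\in\mathcal A$.

First, $a\setminus y$ is infinite. Suppose $a\subseteq^*y$. Since $a\in D$, the set $a\cap y$ extends to a full selector, hence $a\subseteq^* t\subseteq a_t$ for some $t\in T$. As $\mathcal A$ is incomparable, $a=a_t$. But $a_t\setminus y=\{4k+2:k<\omega\}$ is infinite, a contradiction. Second, $y\setminus a$ is infinite, because $a$ contains at most one of $4k,4k+1$ for every $k$. So $y$ is incomparable with $a$, and $\mathcal A$ is not a MIF.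

Here every selector below $y$ was swallowed by a larger element of $\mathcal A$ that sticks out of $y$. The cure suggests itself: put a witness $s_y\subseteq y$ into the family for every troublesome $y$, *before* Zorn's Lemma is applied. But then all the witnesses together must already be an incomparable family. Choosing them one after another is not promising: the diagonal choice in Proposition 3 handles countably many earlier sets, and here there may be $\mathfrak c$ many of them, with no hypothesis on $\mathfrak c$. We need a formula that produces all $s_y$ at once.

## Coding the past of $x$ into a subset of $x$

Here is the formula. Cut $\omega$ into consecutive blocks $P_n=[m_n,m_{n+1})$, and cut each block $P_n$ into more than $2^{m_n}$ intervals. The set $x\cap m_n$, where $m_n=\{0,\dots,m_n-1\}$, is one of $2^{m_n}$ possible "pasts". Give each past its own interval of $P_n$, and let $s_x\cap P_n$ be the part of $x$ in the interval that belongs to the past $x\cap m_n$. If $x\neq y$, then from some $n$ on their pasts differ, so $s_x$ and $s_y$ live in disjoint intervals: they are almost disjoint.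

This works if $x$ has a point in the prescribed interval for infinitely many $n$. So we do it for those $x$ that, for infinitely many $n$, meet *all* intervals of $P_n$. The remaining $x$ miss an interval in almost every block. If the intervals are long, that is a very small set, and it is the place where we shall use Zorn's Lemma. Now the details.

**Blocks.** Let $h$ be a gauge. Define $0=m_0<m_1<\cdots$ by recursion. Given $m_n$, put $p_n=2^{m_n}+1$, and choose $m_n=a^n_0<a^n_1<\cdots<a^n_{p_n}$ one after another so that
$$2^{a^n_j}\,h\big(2^{-a^n_{j+1}}\big)\le\frac{2^{-n}}{p_n}\qquad(j<p_n). \tag{1}$$
This is possible because $h(t)\to0$ as $t\to0^+$: once $a^n_j$ is known, every large enough $a^n_{j+1}$ will do. Put $m_{n+1}=a^n_{p_n}$, $P_n=[m_n,m_{n+1})$ and $J^n_j=[a^n_j,a^n_{j+1})$. So $P_n$ is partitioned into the nonempty intervals $J^n_0,\dots,J^n_{p_n-1}$, and $\omega=\bigcup_nP_n$.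

**Codes.** Fix an injection $c_n:\mathcal P(m_n)\to\{0,\dots,p_n-2\}$, for instance $c_n(u)=\sum_{k\in u}2^k$. The index $p_n-1$ is never a code.

**Good and bad.** Say that $x$ is *good at $n$* if $x\cap J^n_j=\emptyset$ for some $j<p_n$. Let
$$C=\{x: x\text{ is good at every }n\},\quad M=\{x\in[\omega]^\omega: x\text{ is good at all but finitely many }n\},\quad N=[\omega]^\omega\setminus M.$$
So $N$ consists of the infinite sets $x$ for which $B_x=\{n:x\text{ is not good at }n\}$ is infinite. For $x\in N$ put
$$s_x=\bigcup_{n\in B_x}\Big(x\cap J^n_{c_n(x\cap m_n)}\Big). \tag{2}$$

**A small computation.** Take $h(t)=t$. Then (1) says that $J^n_j$ has length $\ell$ with $2^{-\ell}\le2^{-n}/p_n$. For $n=0$ we have $m_0=0$ and $p_0=2$, so length $1$ suffices: $J^0_0=\{0\}$, $J^0_1=\{1\}$, $m_1=2$. For $n=1$ we have $p_1=5$ and need $2^{-\ell}\le 1/10$, so take length $4$: $J^1_j=[2+4j,6+4j)$ for $j<5$, and $m_2=22$. With the binary codes above, $x=\omega$ has $0,1\in B_x$ and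
$$s_\omega\cap22=\{0\}\cup[14,18),$$
because $c_0(\emptyset)=0$ and $c_1(\{0,1\})=3$. For $x=\omega\setminus\{0\}$ we have $0\notin B_x$, since $x$ misses $J^0_0$; and $c_1(\{1\})=2$ gives $s_x\cap22=[10,14)$. The difference at the point $0$ has separated the two witnesses in block $P_1$.

Why two sets $C$ and $M$? The set $C$ is compact, but a set in $[\omega]^\omega\setminus C$ may fail goodness at finitely many $n$ only, and then (2) does not give an infinite set. So the sets not in $N$ are those of $M$, and Zorn's Lemma must be applied in $M$. The set $M$ is closed under finite changes of its elements, and each of its elements becomes an element of $C$ after finitely many points are removed. That is what will bring the family back into $C$.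

## Proof of Theorem 1

**Step 1: we may assume $h(t)\ge t$.** The purpose is to get the measure statement for free. Let $g(t)=\max(h(t),t)$. It is a gauge and $\mathcal H^h\le\mathcal H^g$, so it is enough to prove the theorem for $g$. Assume then that $h(t)\ge t$. If $\mathcal H^h(C)=0$, there are covers of $C$ with $\sum_i\operatorname{diam}U_i\le\sum_ih(\operatorname{diam}U_i)$ as small as we please. Each $U_i$ of diameter $2^{-\ell}$ lies in a cylinder of measure $2^{-\ell}$, and sets of diameter $0$ have measure $0$. So $C$ is Lebesgue null. Now build the blocks, codes, $C$, $M$, $N$ and $s_x$ from this $h$.

**Step 2: $C$ is compact and $\mathcal H^h(C)=0$.** Whether $x$ is good at $n$ depends only on $x\cap P_n$, so goodness at $n$ is a clopen condition, and $C$ is closed in the compact space $2^\omega$. For the measure, fix $n$. Every $x\in C$ is good at $n$, so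
$$C\subseteq\bigcup_{j<p_n}\{x:x\cap J^n_j=\emptyset\}.$$
The set $\{x:x\cap J^n_j=\emptyset\}$ is covered by the cylinders of the strings of length $a^n_{j+1}$ that vanish on $[a^n_j,a^n_{j+1})$. There are $2^{a^n_j}$ such strings, and each cylinder has diameter $2^{-a^n_{j+1}}\le2^{-m_n}$. By (1) the $h$-sum of the whole cover of $C$ is at most
$$\sum_{j<p_n}2^{a^n_j}\,h\big(2^{-a^n_{j+1}}\big)\le p_n\cdot\frac{2^{-n}}{p_n}=2^{-n}.$$
As $n\to\infty$, both the bound $2^{-m_n}$ on the diameters and the bound $2^{-n}$ on the sums tend to $0$. So $\mathcal H^h(C)=0$.

**Step 3: the witnesses $s_x$ form an incomparable family in $M$.** This is the family we shall hand to Zorn's Lemma. Let $x\in N$.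

* *$s_x\subseteq x$ and $s_x$ is infinite.* The inclusion is clear from (2). If $n\in B_x$, then $x$ meets every $J^n_j$, in particular the one with $j=c_n(x\cap m_n)$. So $s_x$ meets $P_n$ for every $n$ in the infinite set $B_x$.
* *$s_x\in C$, hence $s_x\in M$.* For every $n$ we have $s_x\cap J^n_{p_n-1}=\emptyset$, since $p_n-1$ is not a code. So $s_x$ is good at every $n$.
* *If $x\ne y$ are in $N$, then $s_x\cap s_y$ is finite.* Let $x$ and $y$ differ at $k$. For every $n$ with $m_n>k$ we have $x\cap m_n\ne y\cap m_n$, so $c_n(x\cap m_n)\neq c_n(y\cap m_n)$. Inside $P_n$ the set $s_x$ is contained in one interval and $s_y$ in a different, disjoint one. So $s_x\cap s_y\cap P_n=\emptyset$ for all those $n$, that is, for all but finitely many $n$.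

So for $x\ne y$ the sets $s_x,s_y$ are infinite with finite intersection. They are incomparable, and in particular distinct. Every cofinite set meets all intervals of all but finitely many blocks, so it is in $N$. Hence $N$ has more than one element, and so does $\mathcal S=\{s_x:x\in N\}$. Thus $\mathcal S$ is an incomparable family and $\mathcal S\subseteq M$.

**Step 4: extend $\mathcal S$ inside $M$.** This step takes care of the sets in $M$. Consider the incomparable families $\mathcal B$ with $\mathcal S\subseteq\mathcal B\subseteq M$, ordered by inclusion. Unions of nonempty chains are again such families. By Zorn's Lemma there is a maximal one; call it $\mathcal A$. It is maximal among *all* incomparable families contained in $M$, since an incomparable family in $M$ that contains $\mathcal A$ also contains $\mathcal S$.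

**Step 5: move the family into $C$.** For $a\in\mathcal A$ choose $n_a$ such that $a$ is good at every $n\ge n_a$, and let
$$a'=a\setminus\bigcup_{n<n_a}P_n=a\setminus m_{n_a}.$$
Then $a'=^*a$ and $a'$ is infinite. It is good at every $n<n_a$, because $a'\cap P_n=\emptyset$ and $P_n$ contains at least one interval; and it is good at every $n\ge n_a$, because there $a'\cap P_n=a\cap P_n$. So $a'\in C$. Let $\mathcal A'=\{a':a\in\mathcal A\}\subseteq C$. Finite changes do not affect incomparability, so for distinct $a,b\in\mathcal A$ the sets $a',b'$ are incomparable, in particular distinct. Hence $\mathcal A'$ is an incomparable family with more than one element.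

**Step 6: $\mathcal A'$ is maximal.** Suppose not. Then $\mathcal A'$ is properly contained in an incomparable family of infinite sets. Let $y$ be an element of that family with $y\notin\mathcal A'$. Then $y$ is incomparable with every $a'\in\mathcal A'$, and therefore with every $a\in\mathcal A$. In particular $y\notin\mathcal A$. The infinite set $y$ lies in $M$ or in $N$.

* If $y\in M$, then $\mathcal A\cup\{y\}$ is an incomparable family contained in $M$ and properly containing $\mathcal A$. This contradicts Step 4.
* If $y\in N$, then $s_y\in\mathcal S\subseteq\mathcal A$ and $s_y\setminus y=\emptyset$. So $y$ is not incomparable with the element $s_y$ of $\mathcal A$, a contradiction.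

Thus $\mathcal A'$ is a MIF contained in the compact set $C$, with $\mathcal H^h(C)=0$ and $C$ null. For $h(t)=t$ this gives a MIF that is null and, as explained at the start, nowhere dense. $\blacksquare$

Compare Step 6 with the failed attempt. The bad third case, in which the witness below $y$ is swallowed by a larger $a$, is gone: the witness $s_y$ is itself an element of $\mathcal A$, because it went in before Zorn's Lemma could put anything above it.

## All gauges at once: strong measure zero

We turn to Theorem 2. Its first ingredient replaces the family of all gauges by one covering property.

**Definition.** A subset $X$ of $2^\omega$ (or of the real line, with its usual metric) has **strong measure zero** (SMZ) if for every sequence of reals $\varepsilon_n>0$ there are sets $U_n$ with $\operatorname{diam}U_n\le\varepsilon_n$ and $X\subseteq\bigcup_nU_n$.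

Every countable set is SMZ: cover its points by singletons. The whole space $2^\omega$ is not: if $\operatorname{diam}U_n\le2^{-n-2}$, then $U_n$ lies in a set of measure at most $2^{-n-2}$, and $\sum_n2^{-n-2}=\frac12<1$.

**Fact 5 (Besicovitch).** A set $X\subseteq2^\omega$ is SMZ if and only if $\mathcal H^h(X)=0$ for all gauges $h$.

**Proof.** Suppose $X$ is SMZ, and let $h$ be a gauge and $\delta,\eta>0$. Choose $\varepsilon_n\in(0,\delta]$ with $h(\varepsilon_n)\le\eta2^{-n-1}$. Sets $U_n$ as in the definition have diameter at most $\delta$, and $\sum_nh(\operatorname{diam}U_n)\le\sum_n\eta2^{-n-1}=\eta$. So $\mathcal H^h(X)=0$.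

Conversely, suppose $\mathcal H^h(X)=0$ for all gauges, and let a sequence $\delta_n>0$ be given. We use the even indices for sets of positive diameter and keep the odd ones for single points. Choose $\varepsilon_0>\varepsilon_1>\cdots\to0$ with $0<\varepsilon_n\le\delta_{2n}$, and let
$$h(t)=\sup\Big\{\frac1{n+1}:\varepsilon_n<t\Big\},\qquad \sup\emptyset=0.$$
This is a gauge. It is nondecreasing with $h(0)=0$, and if $t\le\varepsilon_k$, then only indices $n>k$ satisfy $\varepsilon_n<t$, so $h(t)\le\frac1{k+2}$. Also $h(t)\ge\frac1{n+1}$ whenever $t>\varepsilon_n$.

Take a countable cover of $X$ with $h$-sum less than $1$. For each $n$, at most $n$ members of it have diameter $>\varepsilon_n$, since $n+1$ of them would contribute at least $(n+1)\cdot\frac1{n+1}=1$. As $\varepsilon_n\to0$, it follows that the members of positive diameter can be listed in nonincreasing order of diameter as $V_0,V_1,\dots$ (a finite or infinite list). If $\operatorname{diam}V_n>\varepsilon_n$, then $V_0,\dots,V_n$ would be $n+1$ members of diameter $>\varepsilon_n$, which is impossible. So $\operatorname{diam}V_n\le\varepsilon_n\le\delta_{2n}$, and $V_n$ gets index $2n$. The members of diameter $0$ are at most countably many and get odd indices. Unused indices get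 the empty set. So $X$ is SMZ. $\square$

Fact 5 gives the equivalence claimed inside Theorem 2. The next two sections show that an SMZ MIF exists under CH and that none exists under Borel's Conjecture.

## An SMZ maximal incomparable family under CH

In Theorem 1 every element of the family misses an interval in each block of one fixed partition, and the partition was chosen for one gauge. For SMZ we need elements that miss intervals of *every* interval partition. Under CH there are only $\omega_1$ many partitions, and we can ask the element added at stage $\alpha$ to respect the first $\alpha+1$ of them. Every given partition is then respected by all but countably many elements, and countable sets cost nothing. Moreover at every stage only countably many earlier elements are present, so witnesses can now be chosen one after another.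

Assume CH. Let $\{x_\alpha:\alpha<\omega_1\}=[\omega]^\omega$, and let $\{f_\alpha:\alpha<\omega_1\}$ enumerate all strictly increasing functions $\omega\to\omega$.

**Step 1: the construction.** We build increasing countable incomparable families $\mathcal A_\alpha$ for $\alpha<\omega_1$. Let $\mathcal A_0=\{\text{evens},\text{odds}\}$, and take unions at limits. At stage $\alpha$, if $x_\alpha$ fails to be incomparable with some $b\in\mathcal A_\alpha$, let $\mathcal A_{\alpha+1}=\mathcal A_\alpha$.

Otherwise all the sets $x_\alpha\setminus b$ and $b\setminus x_\alpha$ ($b\in\mathcal A_\alpha$) are infinite. Let $(b_i)_{i<\omega}$ list $\mathcal A_\alpha$ with each element repeated infinitely often, and let $(\beta_i)_{i<\omega}$ list the countable set $\alpha+1=\{\beta:\beta\le\alpha\}$, possibly with repetitions. Choose $k_0<k_1<\cdots$ with $k_i\in x_\alpha\setminus b_i$, and with $k_{i+1}$ so large that for each $l\le i$ some interval $[f_{\beta_l}(n),f_{\beta_l}(n+1))$ with $n\ge i$ is contained in $(k_i,k_{i+1})$. This can be done: for each $l\le i$ pick $n\ge i$ with $f_{\beta_l}(n)>k_i$; then $k_{i+1}$ has to be at least finitely many numbers $f_{\beta_l}(n+1)$ and has to lie in the infinite set $x_\alpha\setminus b_{i+1}$. Let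
$$a_\alpha=\{k_i:i<\omega\}\subseteq x_\alpha,\qquad \mathcal A_{\alpha+1}=\mathcal A_\alpha\cup\{a_\alpha\}.$$

**Step 2: what $a_\alpha$ satisfies.** First, $\mathcal A_{\alpha+1}$ is incomparable. For $b\in\mathcal A_\alpha$ the set $a_\alpha\setminus b$ contains $k_i$ for the infinitely many $i$ with $b_i=b$, and $b\setminus a_\alpha\supseteq b\setminus x_\alpha$ is infinite. Second,
$$\text{for every }\beta\le\alpha\text{ there are infinitely many }n\text{ with }a_\alpha\cap[f_\beta(n),f_\beta(n+1))=\emptyset. \tag{3}$$
Indeed $\beta=\beta_l$ for some $l$, and for every $i\ge l$ there is an $n\ge i$ such that the interval lies in $(k_i,k_{i+1})$, where $a_\alpha$ has no point.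

Let $\mathcal A=\bigcup_{\alpha<\omega_1}\mathcal A_\alpha$. It is an incomparable family. Its elements are the evens, the odds, and the sets $a_\alpha$ for those stages $\alpha$ at which a set was added.

**Step 3: $\mathcal A$ is maximal.** Suppose an infinite $y$ is incomparable with every element of $\mathcal A$, and let $y=x_\alpha$. Then $x_\alpha$ is incomparable with all of $\mathcal A_\alpha$, so at stage $\alpha$ we added a set $a_\alpha\subseteq y$. This $a_\alpha$ is in $\mathcal A$ and is not incomparable with $y$, a contradiction.

**Step 4: $\mathcal A$ is SMZ.** Let $\varepsilon_n>0$ be given. The odd indices will be used to cover all sets that miss an interval of a suitable partition, and the even indices will cover the rest. Define $f$ by recursion. Put $f(0)=0$. Given $f(n)$, let $G_n$ be the set of the next $2^{f(n)}$ unused odd indices, and choose $f(n+1)>f(n)$ with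
$$2^{-f(n+1)}\le\min_{i\in G_n}\varepsilon_i.$$
The set $\{x:x\cap[f(n),f(n+1))=\emptyset\}$ is covered by the $2^{f(n)}$ cylinders of strings of length $f(n+1)$ that vanish on $[f(n),f(n+1))$. Each has diameter $2^{-f(n+1)}$, so we may use them as the sets $U_i$ for $i\in G_n$.

The function $f$ is strictly increasing, so $f=f_\beta$ for some $\beta<\omega_1$. By (3), every $a_\alpha$ with $\alpha\ge\beta$ misses some interval $[f(n),f(n+1))$, so it is covered by the sets with odd index. The other elements of $\mathcal A$ are the evens, the odds and sets $a_\alpha$ with $\alpha<\beta$; all of them lie in the countable family $\mathcal A_\beta$. Cover them by singletons $U_{2k}$. So $\mathcal A$ is SMZ. $\square$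

## No SMZ maximal incomparable family under Borel's Conjecture

Borel's Conjecture says that every SMZ set of reals is countable. It is consistent with ZFC, by R. Laver, *On the consistency of Borel's conjecture*, Acta Math. 137 (1976). Assume it. We transfer it from the real line to $2^\omega$ and then use Proposition 3.

**Step 1: every SMZ subset of $2^\omega$ is countable.** Let
$$\varphi:2^\omega\to[0,1],\qquad\varphi(x)=\sum_nx(n)2^{-n-1}.$$
If $d(x,y)=2^{-k}$, then $x$ and $y$ agree below $k$, so $|\varphi(x)-\varphi(y)|\le\sum_{n\ge k}2^{-n-1}=2^{-k}$. So $\varphi$ is Lipschitz with constant $1$, and the images of the covering sets have no larger diameters: $\varphi$ sends SMZ sets to SMZ sets. Also $\varphi$ is at most two-to-one, because a real number in $[0,1]$ has at most two binary expansions. Now let $X\subseteq2^\omega$ be SMZ. Then $\varphi[X]$ is an SMZ set of reals, hence countable, and $X\subseteq\varphi^{-1}[\varphi[X]]$ is countable too.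

**Step 2: conclusion.** An SMZ MIF would be countable by Step 1. By Proposition 3 every MIF is uncountable. So there is no SMZ MIF. $\square$

**Proof of Theorem 2.** By Fact 5, a MIF is SMZ if and only if $\mathcal H^h$ vanishes on it for all gauges $h$. Under CH there is such a MIF, and under Borel's Conjecture there is none. Both CH and Borel's Conjecture are consistent with ZFC, so the statement is independent of ZFC. $\blacksquare$

So in ZFC each single gauge can be handled, even with a compact set of $\mathcal H^h$-measure zero around the family, while one family that serves all gauges cannot be obtained in ZFC.
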